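\title{A non-normable Fr\'echet space on which every operator is a scalar plus a bounded operator}

\begin{abstract}
A linear operator on a locally convex space is bounded if it maps some neighborhood of zero to a bounded set. We construct a separable non-normable Fr\'echet space $E$ on which every continuous linear operator has the form $\lambda I+S$ with $\lambda\in\mathbb{C}$ and $S$ bounded. The space is a closed subspace of a countable product of biduals of $\ell_2$-sums of quasi-reflexive James--Lorentz spaces, cut out by relations that tie each factor to the next. The construction gives continuum many such spaces between which all operators are bounded, so that every finite product of complex matrix algebras is the quotient of the algebra of operators on some non-normable Fr\'echet space by the ideal of bounded operators. We also show that every space with the scalar-plus-bounded property has a continuous norm, is not the direct sum of two non-normable subspaces, and fails the bounded approximation property.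
\end{abstract}

\section{The question and the results}\label{sec:intro}

All vector spaces are over $\mathbb{C}$, and $\mathbb{N}=\{1,2,\dots\}$, $\mathbb{N}_0=\mathbb{N}\cup\{0\}$. A \emph{Fr\'echet space} is a complete, metrizable, locally convex space. Its topology is given by a \emph{fundamental sequence} of seminorms $p_0\le p_1\le\cdots$: the sets $\{p_n\le\varepsilon\}$ form a basis of $0$-neighborhoods, and a subset is \emph{bounded} if and only if every $p_n$ is bounded on it. A locally convex space is \emph{normable} if it is isomorphic to a normed space, equivalently if it has a bounded $0$-neighborhood.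

A linear map $S:E\to F$ between locally convex spaces is called \emph{bounded} if $S(U)$ is a bounded subset of $F$ for some $0$-neighborhood $U$ in $E$. We write $L(E,F)$ for the continuous and $LB(E,F)$ for the bounded linear maps, and $L(E)=L(E,E)$, $LB(E)=LB(E,E)$. For Fr\'echet spaces with fundamental sequences $(p_m)$ and $(\hat p_n)$ the two notions differ by the order of two quantifiers:
\[
\begin{array}{lll}
T \text{ is continuous} &\iff& \forall n\ \exists m\ \exists C\ \forall x:\quad \hat p_n(Tx)\le Cp_m(x),\\[2pt]
T \text{ is bounded} &\iff& \exists m\ \forall n\ \exists C\ \forall x:\quad \hat p_n(Tx)\le Cp_m(x).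
\end{array}
\]
A bounded operator sees its argument through one seminorm only. In particular it is continuous. We shall use three facts.
\begin{itemize}
\item[(B1)] Sums of bounded operators are bounded (intersect the neighborhoods), and the composition of a bounded and a continuous operator, in either order, is bounded (continuous operators map bounded sets to bounded sets and pull neighborhoods back to neighborhoods). So $LB(E)$ is a two-sided ideal of $L(E)$.
\item[(B2)] The identity $I$ of $E$ is bounded if and only if $E$ is normable.
\item[(B3)] A continuous operator from or into a normable space is bounded, by (B1) and (B2). In particular continuous operators of finite rank are bounded, and between Banach spaces ``bounded'' has its usual meaning.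
\end{itemize}

If $E$ is normable, then $L(E)=LB(E)$ and there is nothing to ask. If $E$ is not normable, then $LB(E)$ is a proper ideal and $L(E)$ contains $\mathbb{C}I\oplus LB(E)$. The following question, posed in \cite{problem}, asks whether this lower bound is attained.

\medskip
\noindent\textbf{Question.} \emph{Is there a non-normable Fr\'echet space $E$ such that every continuous linear operator $T$ on $E$ has the form $T=\lambda I+S$ with $\lambda\in\mathbb{C}$ and $S$ bounded?}
\medskip

The first examples suggest that the answer is no. On the product space $\mathbb{C}^{\mathbb{N}}$ let $D_a x=(a_kx_k)_k$. A $0$-neighborhood contains a subspace $\{x_1=\dots=x_m=0\}$ and a bounded set contains no nonzero subspace, so $D_a$ is bounded only if $a_k=0$ for large $k$. Hence $D_a-\lambda I$ is never bounded when $a=(1,0,1,0,\dots)$. On the space of entire functions, with $p_n(f)=\max_{|z|\le n}|f(z)|$, let $P$ be the projection onto the even functions. Then $(P-\lambda I)z^k$ is $(1-\lambda)z^k$ for even $k$ and $-\lambda z^k$ for odd $k$. For one of the two parities the factor is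 nonzero, and an estimate $p_{m+1}(z^k)\le Cp_m(z^k)$ fails for large $k$; so $P-\lambda I$ is never bounded. In both cases the space has infinitely many essentially different seminorms and enough room to treat two infinite parts of it in different ways. One may guess that this can always be arranged.

On the other hand, (B3) shows that the question is not about any single Banach space that appears in $E$: whatever factors through a normed space is bounded. What has to be controlled is how the infinitely many steps of $E$ are attached to each other, and this can be done.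

\begin{theorem}\label{thm:A}
There is a separable non-normable Fr\'echet space $E$ with $L(E)=\mathbb{C}I\oplus LB(E)$.
\end{theorem}

So the answer to the question is yes. The construction has a free parameter, which yields a rigid family of such spaces.

\begin{theorem}\label{thm:B}
There is a family $(E_s)_{s\in\mathfrak{S}}$, $|\mathfrak{S}|=2^{\aleph_0}$, of separable non-normable Fr\'echet spaces with $L(E_s)=\mathbb{C}I\oplus LB(E_s)$ for all $s$ and $L(E_s,E_t)=LB(E_s,E_t)$ for $s\neq t$. Consequently every algebra $\prod_{r=1}^{R}M_{n_r}(\mathbb{C})$ $(R,n_r\ge1)$ is isomorphic to $L(G)/LB(G)$ for some non-normable Fr\'echet space $G$.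
\end{theorem}

The third result explains why the examples above fail and what a space as in Theorem~\ref{thm:A} has to avoid. A set $\mathcal{T}\subset L(E)$ is \emph{equicontinuous} if for every $n$ there are $m$ and $C$ with $p_n(Tx)\le Cp_m(x)$ for all $x\in E$ and all $T\in\mathcal{T}$. The space $E$ has the \emph{bounded approximation property} if some equicontinuous net of finite-rank operators converges pointwise to $I$. A \emph{Schauder basis} is a sequence $(b_n)$ such that every $x$ has a unique expansion $x=\sum_n\beta_n(x)b_n$, with continuous coefficient functionals $\beta_n$. A \emph{character} of an algebra is a nonzero multiplicative linear functional.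

\begin{theorem}\label{thm:C}
Let $E$ be a non-normable Fr\'echet space with $L(E)=\mathbb{C}I+LB(E)$. Then:
\begin{itemize}
\item[(1)] the scalar $\lambda=\chi(T)$ in $T=\lambda I+S$ is unique, and $\chi$ is a character of $L(E)$;
\item[(2)] if $E=G\oplus H$ topologically, then exactly one of $G$, $H$ is normable;
\item[(3)] $E$ has a continuous norm;
\item[(4)] no equicontinuous net of bounded operators converges pointwise to $I$.
\end{itemize}
In particular $E$ fails the bounded approximation property and has no Schauder basis.
\end{theorem}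

Theorem~\ref{thm:C} is proved first, in Section~\ref{sec:C}; the proofs of the other two theorems do not depend on it. Section~\ref{sec:link} shows the mechanism behind Theorem~\ref{thm:A} on a single relation between two Banach spaces and lists what the building blocks must do. The blocks are constructed in Sections~\ref{sec:J} and~\ref{sec:incomp}, the space $E$ and its dual in Section~\ref{sec:E}. Section~\ref{sec:ops} represents operators by matrices and proves Theorem~\ref{thm:A}, and Section~\ref{sec:B} proves Theorem~\ref{thm:B}.

\section{What such a space must avoid}\label{sec:C}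

We prove Theorem~\ref{thm:C}. Let $(p_n)_{n\ge0}$ be a fundamental sequence of seminorms of $E$.

\medskip
\noindent\emph{Proof of (1).} By (B2), $I\notin LB(E)$, so the sum $\mathbb{C}I+LB(E)$ is direct, $\chi$ is well defined and linear, and $\chi(I)=1$. By (B1), $(\lambda I+S)(\mu I+S')=\lambda\mu I+(\lambda S'+\mu S+SS')$ with a bounded last term, so $\chi$ is multiplicative.

\medskip
\noindent\emph{Proof of (2).} Let $P=\lambda I+S$ be the projection onto $G$ along $H$, and let $S(U)$ be bounded. On $G$ the operator $S$ acts as $(1-\lambda)\,\mathrm{id}_G$, and on $H$ as $-\lambda\,\mathrm{id}_H$. If $\lambda\ne1$, then $U\cap G$ is a bounded $0$-neighborhood of $G$; if $\lambda\neq0$, then $U\cap H$ is a bounded $0$-neighborhood of $H$. So at least one of $G,H$ is normable. They are not both normable, since $E$ is not.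

\medskip
\noindent\emph{Proof of (3).} Suppose that $E$ has no continuous norm. We find a complemented copy of $\mathbb{C}^{\mathbb{N}_0}$ in $E$ and split it in two. Each $\ker p_k$ is nonzero, and $\bigcap_k\ker p_k=0$. Choose $0\ne x_0\in\ker p_0$, an index $k_1>0$ with $p_{k_1}(x_0)\neq0$, then $0\neq x_1\in\ker p_{k_1}$, and so on. Passing to this subsequence of $(p_k)$, we have $x_k\in\ker p_k$ and $p_{k+1}(x_k)\ne0$ for all $k$.

Since $p_n(x_k)=0$ for $k\ge n$, the partial sums of $Aa=\sum_ka_kx_k$ are Cauchy for every $a\in\mathbb{C}^{\mathbb{N}_0}$, and $p_n(Aa)\le\sum_{k<n}|a_k|\,p_n(x_k)$. So $A:\mathbb{C}^{\mathbb{N}_0}\to E$ is continuous. By the Hahn--Banach theorem there are $f_k\in E'$ with $f_k(x_k)=1$ and $|f_k|\le p_{k+1}/p_{k+1}(x_k)$. Put $Bx=(f_k(x))_k$, a continuous map $E\to\mathbb{C}^{\mathbb{N}_0}$. For $l>k$ we have $p_{k+1}(x_l)=0$ and hence $f_k(x_l)=0$, so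
\[
(BAa)_k=a_k+\sum_{l<k}f_k(x_l)\,a_l .
\]
This triangular system is solved recursively, and each $a_k$ is a linear combination of the first $k+1$ coordinates of $BAa$. So $BA$ is an isomorphism of $\mathbb{C}^{\mathbb{N}_0}$. Therefore $A$ is an isomorphism onto its range, with inverse $(BA)^{-1}B$, and $A(BA)^{-1}B$ is a continuous projection of $E$ onto that range. With $H$ its kernel,
\[
E\cong\mathbb{C}^{\mathbb{N}_0}\oplus H\cong\mathbb{C}^{\mathbb{N}_0}\oplus(\mathbb{C}^{\mathbb{N}_0}\oplus H),
\]
where we split $\mathbb{C}^{\mathbb{N}_0}$ into even and odd coordinates. The space $\mathbb{C}^{\mathbb{N}_0}$ is not normable, because each of its $0$-neighborhoods contains a line, and subspaces of normable spaces are normable. So neither summand of the last decomposition is normable, contrary to (2).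

\medskip
\noindent\emph{Proof of (4).} Each bounded operator $T_\alpha$ of the net is controlled by one seminorm $p_{m_\alpha}$, and the difficulty is that $m_\alpha$ may grow, as it does for the coordinate projections of $\mathbb{C}^{\mathbb{N}}$. A Baire category argument shows that under the hypothesis one $m$ serves the whole net.

For a function $K:\mathbb{N}_0\to\mathbb{N}_0$ let $L_K$ be the space of linear maps $T:E\to E$ with
\[
\|T\|_{K,n}=\sup\{p_n(Tx):p_{K(n)}(x)\le1\}<\infty\qquad\text{for all }n .
\]
Then $p_n(Tx)\le\|T\|_{K,n}\,p_{K(n)}(x)$ for all $x$, so $L_K\subset L(E)$ and convergence in $L_K$ implies pointwise convergence. The space $L_K$ is a Fr\'echet space: a Cauchy sequence $(T_r)$ converges pointwise to a linear map $T$, and letting $s\to\infty$ in $p_n(T_rx-T_sx)\le\|T_r-T_s\|_{K,n}\,p_{K(n)}(x)$ gives $T\in L_K$ and $T_r\to T$ in $L_K$. Write $L_{[m]}$ for $L_K$ with the constant function $K\equiv m$. By the quantifier descriptions in Section~\ref{sec:intro}, $LB(E)=\bigcup_mL_{[m]}$, and every equicontinuous set is a bounded subset of some $L_K$.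

Fix $K$ and put
\[
H_m=\{(T,\lambda,S)\in L_K\times\mathbb{C}\times L_{[m]}:\ T=\lambda I+S\}.
\]
The relation $T=\lambda I+S$ passes to pointwise limits, so $H_m$ is closed and hence a Fr\'echet space. The projection $\pi_m:H_m\to L_K$ onto the first coordinate is continuous, it is injective by (1), and $\bigcup_m\pi_m(H_m)=L_K$ by the hypothesis on $E$. By Baire's theorem some $\pi_m(H_m)$ is nonmeager in $L_K$. The open mapping theorem states that a continuous linear map between Fr\'echet spaces with nonmeager range is surjective and open. So $\pi_m$ is an isomorphism, and $T\mapsto T-\chi(T)I$ is a continuous linear map $L_K\to L_{[m]}$.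

Now let $(T_\alpha)$ be an equicontinuous net of bounded operators with $T_\alpha x\to x$ for all $x$. Choose $K$ such that the net is bounded in $L_K$, and $m$ as above. Since $\chi(T_\alpha)=0$, the net is bounded in $L_{[m]}$: there are constants $C_n$ with $p_n(T_\alpha x)\le C_np_m(x)$ for all $\alpha,n,x$. In the limit $p_n(x)\le C_np_m(x)$ for all $n$ and $x$, so $I$ is bounded, a contradiction.

\medskip
\noindent\emph{The last statement.} Finite-rank operators are bounded by (B3), so (4) excludes the bounded approximation property. The partial sum operators of a Schauder basis have finite rank and converge pointwise to $I$, and they are equicontinuous by the Banach--Steinhaus theorem (a pointwise bounded set of continuous operators on a Fr\'echet space is equicontinuous). So $E$ has no Schauder basis. \hfill$\square$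

\section{One link}\label{sec:link}

\subsection*{Duality conventions}
Primes denote topological duals and adjoints: for $t\in L(X,Y)$ the adjoint $t'\in L(Y',X')$ is $t'f=f\circ t$, and $\|t'\|=\|t\|$ for Banach spaces. For a Banach space $Y$ we write $x(g)$ for the value of $x\in Y''$ at $g\in Y'$. We regard $Y$ as a closed subspace of $Y''$ by $y(g)=g(y)$, and $Y'$ as a subspace of $Y'''$ by letting $g$ act as $x\mapsto x(g)$. If $\varphi\in Y'''$ and $f=\varphi|_Y\in Y'$, then $\varphi-f$ vanishes on $Y$.

\subsection*{The residual of an operator}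
Let $J$ be a Banach space of codimension one in its bidual, $J''=J\oplus\mathbb{C}\mathbf{1}$, and let $\omega\in J'''$ be the functional with $\ker\omega=J$ and $\omega(\mathbf{1})=1$. Such spaces are constructed in Section~\ref{sec:J}. A functional on $J''$ that vanishes on $J$ is a multiple of $\omega$, so every $\varphi\in J'''$ is uniquely
\begin{equation}\label{eq:split}
\varphi=f+c\,\omega,\qquad f=\varphi|_J\in J',\quad c=\varphi(\mathbf{1})-\mathbf{1}(f)\in\mathbb{C}.
\end{equation}
For two such spaces $J_a,J_b$ and a bounded operator $t:J_a'\to J_b'$, the \emph{residual} $c(t)$ is the number $c$ in the decomposition $t''\omega_a=\omega_a\circ t'=f+c\,\omega_b$. For example, $c(\lambda I)=\lambda$ on $J'$. For the rank-one operator $tg=\mathbf{1}_a(g)f_0$ with $f_0\in J_b'$ we get $t'x=x(f_0)\mathbf{1}_a$, so $f=f_0$ and $c(t)=0$.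

\subsection*{A single relation}
On a product of Banach spaces one can act independently on each factor, and this produces operators like $D_a$ above. We want to pass to a subspace on which the action on one factor dictates the action on the next. Let $Y$ be a Banach space, $g\in Y'$, and
\[
Z=\{(x,y)\in J''\times Y'':\ \omega(x)=y(g)\}.
\]
Let $s\in L(J')$ and $t\in L(Y')$, and suppose that $(x,y)\mapsto(s'x,t'y)$ maps $Z$ into $Z$. Write $s''\omega=a+c(s)\,\omega$. For $(x,y)\in Z$,
\[
\omega(s'x)=x(a)+c(s)\,\omega(x)=x(a)+y\big(c(s)g\big),\qquad (t'y)(g)=y(tg),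
\]
and the two left-hand sides agree. Hence $x(a)+y(c(s)g-tg)=0$ on $Z$. The pairs $(x,0)$ with $x\in J$ lie in $Z$, so $a$ vanishes on $J$, that is, $a=0$. The pairs $(y(g)\mathbf{1},y)$ lie in $Z$ for all $y\in Y''$, so
\[
tg=c(s)\,g .
\]
The link makes $g$ an eigenvector of $t$ and hands the residual of $s$ on as its eigenvalue. The argument needs a functional $\omega$ that vanishes on all of $J$, so that $J\times\{0\}\subset Z$, but not on $J''$; this is why the blocks are not reflexive and why $Z$ lives in the biduals.

\subsection*{Several relations}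
Take spaces $J_1,\dots,J_n$, functionals $g_1,\dots,g_n\in Y'$, and let $Z$ consist of all $(x_1,\dots,x_n,y)$ with $\omega_k(x_k)=y(g_k)$ for each $k$. Let $s\in L(J_1'\oplus\dots\oplus J_n')$ have entries $s^{lk}:J_k'\to J_l'$, and write $(s^{lk})''\omega_k=a^{lk}+c(s^{lk})\omega_l$. On $Z$,
\[
\omega_k\big((s'x)_k\big)=\sum_l\omega_k\big((s^{lk})'x_l\big)=\sum_lx_l(a^{lk})+y\Big(\sum_lc(s^{lk})g_l\Big),
\]
and the same two choices of test vectors give $a^{lk}=0$ and $tg_k=\sum_lc(s^{lk})g_l$. If every operator $J_k'\to J_l'$ with $k\neq l$ has residual zero, each $g_k$ is again an eigenvector of $t$. If moreover $g_1,g_2$ are linearly independent and $g_3=g_1+g_2$, the three eigenvalues agree, and $t$ is a scalar on the span of $g_1,g_2$.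

\subsection*{The plan}
Take infinitely many links, to functionals $g_k$ with dense span in $Y'$ and with enough linear relations among them. Then $t$ is a scalar. Now let $Y$ itself be a sum of spaces $J$, link it to a further space, and continue forever. An operator that acts levelwise is a scalar $\lambda$ on level $1$; so its residuals on level $1$ all equal $\lambda$; so it is the same scalar on level $2$; and so on. It differs from $\lambda I$ only on level $0$, that is, by a bounded operator. To carry this out we need (i) spaces $J$ of codimension one in $J''$, (ii) infinitely many of them with all residuals between different ones equal to zero, and (iii) a version of the computation for operators that mix the levels.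

\section{James--Lorentz spaces}\label{sec:J}

The spaces $J$ consist of null sequences whose increments satisfy a summability condition; the bidual consists of the convergent sequences with the same condition, and $\omega$ is the limit. To have many incomparable spaces we measure the increments in a Lorentz norm with a weight as parameter.

\subsection*{The Lorentz norm}
A \emph{weight} is a nonincreasing sequence $w=(w_i)_{i\ge1}$ with $0<w_i\le1=w_1$ and $\sum_iw_i=\infty$. Put $W(k)=\sum_{i\le k}w_i$. For a finite family $d=(d_i)_{i\in\Lambda}$ of complex numbers let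
\[
\nu(d)=\sup\Big\{\Big(\sum_{i\in\Lambda}|d_i|^2w_{\pi(i)}\Big)^{1/2}:\ \pi:\Lambda\to\mathbb{N}\text{ injective}\Big\},
\]
and for countable $\Lambda$ let $\nu(d)\in[0,\infty]$ be the supremum over finite subfamilies. For fixed $\pi$ the expression is a weighted $\ell_2$-norm, so $\nu$ satisfies the triangle inequality. It is monotone in the $|d_i|$ and under passing to subfamilies, and zero terms can be discarded. For $w\equiv1$ it is the $\ell_2$-norm.

The supremum is attained by giving the largest weights to the largest terms. List $\Lambda=\{i_1,\dots,i_k\}$ so that $d_r^*=|d_{i_r}|$ is nonincreasing, and put $d^*_{k+1}=0$. Summation by parts gives $\sum_r(d_r^*)^2w_{\pi(i_r)}=\sum_r\big((d_r^*)^2-(d_{r+1}^*)^2\big)\sum_{s\le r}w_{\pi(i_s)}$. The inner sum is at most $W(r)$, with equality when $\pi(i_s)=s$ for all $s$. Hence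
\begin{equation}\label{eq:rearr}
\nu(d)^2=\sum_{r=1}^k(d_r^*)^2w_r=\sum_{r=1}^k\big((d_r^*)^2-(d_{r+1}^*)^2\big)W(r).
\end{equation}

\begin{lemma}\label{lem:nu}
\begin{itemize}
\item[(N1)] $\sup_i|d_i|\le\nu(d)\le\big(\sum_i|d_i|^2\big)^{1/2}$, and $\nu(1,\dots,1)=W(k)^{1/2}$ for $k$ ones.
\item[(N2)] If $\Lambda$ is the disjoint union of sets $\Lambda_l$, then $\nu(d)^2\le\sum_l\nu(d|_{\Lambda_l})^2$.
\item[(N3)] If $d=(d_i)_{i\in\mathbb{N}}$ and $\nu(d)<\infty$, then $\nu\big((d_i)_{i>M}\big)\to0$ as $M\to\infty$.
\end{itemize}
\end{lemma}

\begin{proof}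
(N1) follows from \eqref{eq:rearr}, $w_1=1$ and $w_r\le1$. (N2) holds because an injective map on $\Lambda$ restricts to injective maps on the $\Lambda_l$. For (N3), if $|d_i|\ge\delta>0$ for infinitely many $i$, then $\nu(d)\ge\delta W(k)^{1/2}$ for all $k$, which is impossible since $W(k)\to\infty$. So $\eta_M=\sup_{i>M}|d_i|\to0$. Choose successively distinct indices $i_1,i_2,\dots$, each of maximal modulus among those not yet chosen, and put $d_r^*=|d_{i_r}|$. Then $\sum_r(d_r^*)^2w_r\le\nu(d)^2<\infty$. The $r$-th largest modulus of a finite subfamily of $(d_i)_{i>M}$ is at most $\min(d_r^*,\eta_M)$, so \eqref{eq:rearr} gives $\nu((d_i)_{i>M})^2\le\sum_r\min(d_r^*,\eta_M)^2w_r$, and the right side tends to $0$ by dominated convergence.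
\end{proof}

\subsection*{The spaces $V$ and $J$}
A \emph{chain} is a finite sequence of integers $0\le n_0<n_1<\dots<n_k$ with $k\ge1$. For $x=(x_n)_{n\ge1}\in\mathbb{C}^{\mathbb{N}}$ put $x_0=0$; the \emph{differences} of $x$ along the chain are the numbers $x_{n_i}-x_{n_{i-1}}$, $1\le i\le k$. Let
\[
\|x\|=\sup\big\{\nu\big((x_{n_i}-x_{n_{i-1}})_{i=1}^k\big):\ n_0<\dots<n_k\text{ a chain}\big\},\qquad V=\{x:\|x\|<\infty\}.
\]
The chain $0<n$ gives $|x_n|\le\|x\|$. The norm is a supremum of seminorms, each depending continuously on finitely many coordinates. So a Cauchy sequence converges coordinatewise, the Cauchy estimates pass to the limit chain by chain, and $V$ is a Banach space.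

Let $e_n$ be the $n$-th unit sequence, $\mathbf{1}=(1,1,\dots)$, $P_Nx=(x_1,\dots,x_N,0,0,\dots)$ and $h_N=\mathbf{1}-P_N\mathbf{1}$, the sequence that jumps from $0$ to $1$ after position $N$.

\begin{example}\label{ex:alt}
For $N_1<\dots<N_k$ the sequence $u=\sum_{i=1}^k(-1)^ih_{N_i}$ takes only the values $0$ and $-1$, starts at $u_0=0$ and changes its value $k$ times. Along any chain it has at most $k$ nonzero differences, all of modulus $1$, and along the chain $0<N_1+1<\dots<N_k+1$ it has exactly $k$. So $\|u\|=W(k)^{1/2}$. In the same way $\|\mathbf{1}\|=1$. The number $W(k)^{1/2}$ is the price of $k$ oscillations, and it will distinguish the spaces.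
\end{example}

\begin{proposition}\label{prop:J}
\begin{itemize}
\item[(a)] Every $x\in V$ converges, and $\omega(x)=\lim_nx_n$ satisfies $|\omega(x)|\le\|x\|$. With $J=\ker\omega$ we have $V=J\oplus\mathbb{C}\mathbf{1}$.
\item[(b)] $\|P_N\|\le\sqrt2$ on $V$, and $P_Nx\to x$ for $x\in J$. So $(e_n)$ is a Schauder basis of $J$, with coordinate functionals $e_n^*\in J'$ of norm at most $1$.
\item[(c)] $\|f-f\circ P_N\|\to0$ for every $f\in J'$. So the $e_n^*$ have dense span in $J'$.
\item[(d)] For $x\in V$ and $f\in J'$ the limit $x(f)=\lim_Nf(P_Nx)$ exists. This identifies $V$ with $J''$ as a vector space; the identification is the canonical one on $J$, $x(e_n^*)=x_n$, and each of the norms $\|\cdot\|_V$, $\|\cdot\|_{J''}$ is at most $\sqrt2$ times the other.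
\end{itemize}
In particular $J''=J\oplus\mathbb{C}\mathbf{1}$ is separable, $\omega\in J'''$ with $\|\omega\|_{J'''}\le\sqrt2$, and $\|\mathbf{1}\|_{J''}\le\sqrt2$.
\end{proposition}

\begin{proof}
(a) Here we use $W(k)\to\infty$. If $x$ does not converge, there is $\delta>0$ such that for every $M$ there are $p,q\ge M$ with $|x_p-x_q|\ge2\delta$. Put $n_0=0$. Given $n_{i-1}$, take such $p,q>n_{i-1}$; one of them, called $n_i$, satisfies $|x_{n_i}-x_{n_{i-1}}|\ge\delta$. So $\|x\|\ge\delta W(k)^{1/2}$ for all $k$, and $x\notin V$. The rest follows from $|x_n|\le\|x\|$ and $\omega(\mathbf{1})=1$.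

(b) Along a chain, the differences of $P_Nx$ are: differences of $x$ along the part of the chain up to $N$; at most one term $-x_n$ with $n\le N$, where the chain passes $N$; and zeros. By (N2), $\|P_Nx\|^2\le\|x\|^2+\|x\|^2$.

Let $x\in J$ and suppose that $\|x-P_Nx\|>\delta>0$ for infinitely many $N$. Along a chain, the differences of $x-P_Nx$ are zeros, at most one term $x_n$ with $n>N$, and differences of $x$ along the part of the chain beyond $N$. For large $N$ we have $|x_n|\le\delta/\sqrt2$ for all $n>N$. So by (N2) there is, for infinitely many $N$, a chain of indices greater than $N$ along which the differences of $x$ have $\nu\ge\delta/\sqrt2$. Choose infinitely many such chains, each beginning after the end of the one before, and join them to one infinite increasing sequence of indices. The sequence $d$ of all consecutive differences of $x$ along it has $\nu(d)\le\|x\|$, while each tail of $d$ contains the differences along one of the chains and so has $\nu\ge\delta/\sqrt2$. This contradicts (N3).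

(c) Here we use the upper $\ell_2$-estimates in (N1) and (N2): a sum of $L$ successive blocks has norm of order $\sqrt L$ only, so a functional cannot be large on all of them. Suppose that $\|f\circ(I-P_N)\|>\delta>0$ for infinitely many $N$. For such $N$ there is $z\in J$ with $\|z\|\le1$ and $|f((I-P_N)z)|>\delta$, and by (b) $|f((P_M-P_N)z)|>\delta$ for large $M$. Multiplying by unimodular scalars, we obtain inductively $N_1<M_1\le N_2<M_2\le\cdots$ and $x^l=(P_{M_l}-P_{N_l})z^l$ with $f(x^l)>\delta$ and $\|x^l\|\le\beta:=2\sqrt2$. Let $y=\sum_{l\le L}x^l$ with $L\ge2$, and cut $\mathbb{N}_0$ into the intervals $\Lambda_1=[0,M_1]$, $\Lambda_l=(M_{l-1},M_l]$ for $1<l<L$, and $\Lambda_L=(M_{L-1},\infty)$. On $\Lambda_l$ the sequence $y$ equals $x^l$. Take a chain. The differences of $y$ between indices in the same $\Lambda_l$ are differences of $x^l$ along a chain; by (N2) all of these together, over all $l$, have $\nu\le\beta\sqrt L$. There are fewer than $L$ differences between indices in different intervals; each is a coordinate of some $x^{l'}$ minus a coordinate of some $x^l$,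 so it has modulus at most $2\beta$, and by (N1) they have $\nu\le2\beta\sqrt L$. Hence $\|y\|\le3\beta\sqrt L$, while $f(y)>L\delta$. This is impossible for large $L$. The last claim follows from $f\circ P_N=\sum_{n\le N}f(e_n)e_n^*$.

(d) Let $x\in V$ and $f\in J'$. For $N,N'\ge M$ we have $P_MP_Nx=P_MP_{N'}x$, so
\[
|f(P_Nx)-f(P_{N'}x)|=|(f-f\circ P_M)(P_Nx-P_{N'}x)|\le2\sqrt2\,\|x\|\,\|f-f\circ P_M\| .
\]
By (c) the limit $x(f)$ exists. It defines an element of $J''$ of norm at most $\sqrt2\|x\|$ with $x(e_n^*)=x_n$, and for $x\in J$ it equals $f(x)$ by (b). The resulting linear map $V\to J''$ is injective because it recovers the coordinates. Conversely, let $\xi\in J''$ and $x_n=\xi(e_n^*)$. Then $P_N''\xi=\sum_{n\le N}x_ne_n=P_Nx$, so $\|P_Nx\|\le\sqrt2\|\xi\|$. Every chain lies below some $N$, so $\|x\|\le\sup_N\|P_Nx\|\le\sqrt2\|\xi\|$ and $x\in V$. The element of $J''$ defined by $x$ agrees with $\xi$ on all $e_n^*$, hence everywhere by (c).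
\end{proof}

\section{Incomparable weights}\label{sec:incomp}

For weights $w_a,w_b$ we mark the objects of Section~\ref{sec:J} with the subscripts $a,b$. A nonzero residual means that $t'$ carries a late jump of height $1$ to a late jump of height about $c(t)$. Then it carries $k$ oscillations to $k$ oscillations, which compares $W_a(k)$ with $W_b(k)$.

\begin{lemma}\label{lem:res}
If $\sup_kW_a(k)/W_b(k)=\infty$, then $c(t)=0$ for every bounded operator $t:J_a'\to J_b'$.
\end{lemma}

\begin{proof}
We regard $t'$ as a map $V_b\to V_a$. Let $\varphi=\omega_a\circ t'=f+c\,\omega_b$ as in \eqref{eq:split}, and consider the jumps $h_N\in V_b$. For $g\in J_b'$ we have $h_N(g)=\mathbf{1}(g)-g(P_N\mathbf{1})\to0$ by Proposition~\ref{prop:J}(d), and $\omega_b(h_N)=1$. Therefore, as $N\to\infty$,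
\[
\omega_a(t'h_N)=h_N(f)+c\ \longrightarrow\ c,\qquad (t'h_N)_n=h_N(te_n^*)\ \longrightarrow\ 0\quad\text{for each fixed }n .
\]
So for large $N$ the sequence $t'h_N$ is small on any given initial segment and has a limit close to $c$.

Suppose $c\ne0$ and let $\varepsilon_i=|c|\,2^{-i-3}$, $n_0=0$. Choose inductively $N_1<N_2<\cdots$ and $n_1<n_2<\cdots$: first $N_i$ so large that $|\omega_a(t'h_{N_i})-c|<\varepsilon_i$ and
\[
|(t'h_{N_i})_{n_l}|<\varepsilon_i\quad\text{for }1\le l<i,
\]
then $n_i>n_{i-1}$ so large that
\[
|(t'h_{N_i})_n-c|<\varepsilon_i\quad\text{for all }n\ge n_i .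
\]
Let $u=\sum_{i=1}^k(-1)^ih_{N_i}$, so that $\|u\|_{V_b}=W_b(k)^{1/2}$ by Example~\ref{ex:alt}. For $1\le l\le k$ the number $(t'h_{N_i})_{n_l}$ is within $\varepsilon_i$ of $c$ if $i\le l$ and within $\varepsilon_i$ of $0$ if $i>l$. Hence $(t'u)_{n_l}$ is within $\sum_i\varepsilon_i\le|c|/8$ of $c\sum_{i\le l}(-1)^i$, which is $-c$ for odd $l$ and $0$ for even $l$; and $(t'u)_0=0$. All $k$ differences of $t'u$ along $n_0<\dots<n_k$ therefore have modulus at least $|c|-|c|/4\ge|c|/2$, and
\[
\frac{|c|}{2}\,W_a(k)^{1/2}\le\|t'u\|_{V_a}\le\sqrt2\,\|t'u\|_{J_a''}\le\sqrt2\,\|t\|\,\|u\|_{J_b''}\le2\|t\|\,W_b(k)^{1/2}.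
\]
So $W_a(k)\le16\|t\|^2|c|^{-2}W_b(k)$ for all $k$, contrary to the hypothesis.
\end{proof}

\begin{remark}
The hypothesis cannot be weakened. If $W_a\le CW_b$, then $\nu_a^2\le C\nu_b^2$ by \eqref{eq:rearr}, so the inclusion $\iota:J_b\to J_a$ is bounded. For $t=\iota'$, Proposition~\ref{prop:J}(d) shows that $t'$ is the inclusion $V_b\to V_a$; so $\omega_a\circ t'=\omega_b$ and $c(t)=1$.
\end{remark}

We need the hypothesis of Lemma~\ref{lem:res} in both directions, so the functions $W$ must overtake each other infinitely often. We cut $\mathbb{N}$ into rapidly growing blocks, and on each block the weight either keeps its last value, which makes $W$ grow a lot, or drops so far that $W$ grows by at most $1$.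

\begin{lemma}\label{lem:fam}
There is a set $\mathcal{W}$ of $2^{\aleph_0}$ weights such that $\sup_kW_a(k)/W_b(k)=\infty$ for every ordered pair of distinct members $w_a,w_b$.
\end{lemma}

\begin{proof}
Let $n_s=2^{3^s}$ for $s\ge0$, so that $n_s=n_{s-1}^3$. For an infinite set $A\subset\mathbb{N}$ put $v_0=1$ and, for $s\ge1$, $v_s=v_{s-1}$ if $s\in A$ and $v_s=1/n_s$ if $s\notin A$. Let $w_i=1$ for $i\le n_0$ and $w_i=v_s$ for $n_{s-1}<i\le n_s$, and write $W_A$ for the partial sums. By induction $v_s\ge1/n_s$. Hence $v_s=1/n_s\le1/n_{s-1}\le v_{s-1}$ when $s\notin A$, and $w$ is nonincreasing. If $s\in A$, then $v_s=v_{s-1}\ge1/n_{s-1}$ and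
\[
W_A(n_s)-W_A(n_{s-1})\ge\frac{n_s-n_{s-1}}{n_{s-1}}=n_{s-1}^2-1 .
\]
As $A$ is infinite, $\sum_iw_i=\infty$, so $w$ is a weight. If $B$ is another infinite set and $s\notin B$, then $W_B(n_s)\le n_{s-1}+(n_s-n_{s-1})/n_s\le n_{s-1}+1$. So $W_A(n_s)/W_B(n_s)\ge n_{s-1}-1$ for $s\in A\setminus B$, and the ratio is unbounded when $A\setminus B$ is infinite.

Identify $\mathbb{N}$ with the set of finite $0$-$1$ strings, and assign to each infinite $0$-$1$ sequence the set of its initial segments. These are $2^{\aleph_0}$ infinite sets, any two of which have finite intersection, so $A\setminus B$ is infinite for distinct members $A,B$.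
\end{proof}

\section{The space $E$ and its dual}\label{sec:E}

\subsection*{The levels}
A \emph{system} is a family $(w_{jk})_{j\ge0,\,k\ge1}$ of pairwise distinct members of $\mathcal{W}$. Fix a system, and let $J_{jk}$ and $\omega_{jk}\in J_{jk}'''$ belong to $w_{jk}$. Recall that the $\ell_2$-sum of Banach spaces $X_k$ consists of the sequences $(x_k)$, $x_k\in X_k$, with norm $(\sum_k\|x_k\|^2)^{1/2}<\infty$, that the finitely supported sequences are dense in it, and that its dual is isometrically the $\ell_2$-sum of the $X_k'$. We regard each $X_k$ as a subspace of the sum. Level $j$ is built from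
\[
Y_j=\Big(\bigoplus_kJ_{jk}\Big)_{\ell_2},\qquad Y_j'=\Big(\bigoplus_kJ_{jk}'\Big)_{\ell_2},\qquad Y_j''=\Big(\bigoplus_kJ_{jk}''\Big)_{\ell_2}.
\]
All three spaces are separable by Proposition~\ref{prop:J}. We also write $\omega_{jk}$ for the functional on $Y_j''$ that applies $\omega_{jk}$ to the $k$-th component, and we put
\[
q_j:Y_j''\to\ell_2,\qquad q_jx=(\omega_{jk}(x))_k .
\]
By Proposition~\ref{prop:J}, $\|q_j\|\le\sqrt2$, $\ker q_j=Y_j$, and $\rho_j\alpha=(\alpha_k\mathbf{1})_k$ is a bounded right inverse of $q_j$. Let $\langle u,v\rangle=\sum_ku_kv_k$ be the bilinear pairing on $\ell_2$. The analogue of \eqref{eq:split} is that every $\varphi\in Y_j'''$ is uniquely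
\begin{equation}\label{eq:splitY}
\varphi=f+\langle u,q_j(\cdot)\rangle,\qquad f=\varphi|_{Y_j}\in Y_j',\quad u\in\ell_2 .
\end{equation}
Indeed $x-\rho_jq_jx\in Y_j$, so $\varphi-f=(\varphi-f)\circ\rho_j\circ q_j$, and $(\varphi-f)\circ\rho_j$ is a bounded functional on $\ell_2$. Uniqueness holds since $q_j$ vanishes on $Y_j$ and is onto.

\subsection*{The targets of the links}
Fix $j\ge1$. Let $(v_l)_{l\ge1}$ enumerate the coordinate functionals $e_n^*\in J_{jk}'\subset Y_j'$ ($n,k\ge1$). They are linearly independent, have norm at most $1$, and have dense span in $Y_j'$. Put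
\[
g_{j,2l-1}=2^{-2l+1}v_l,\qquad g_{j,2l}=2^{-2l-1}(v_l+v_{l+1}).
\]
Then $\|g_{j,k}\|\le2^{-k}$, and:
\begin{itemize}
\item[(D)] the span of $\{g_{j,k}:k\ge1\}$ is dense in $Y_j'$;
\item[(R)] if $\sigma\in L(Y_j')$ and $\sigma g_{j,k}=d_kg_{j,k}$ for all $k$, then all $d_k$ are equal to one number $d$, and $\sigma=dI$.
\end{itemize}
For (R), note that $d_{2l}(v_l+v_{l+1})=\sigma v_l+\sigma v_{l+1}=d_{2l-1}v_l+d_{2l+1}v_{l+1}$, so $d_{2l-1}=d_{2l}=d_{2l+1}$ by linear independence. Then use (D).

For $j\ge0$ define
\[
\theta_j:\ell_2\to Y_{j+1}',\quad\theta_ju=\sum_ku_kg_{j+1,k},\qquad\quad\tau_j:Y_{j+1}''\to\ell_2,\quad\tau_jx=\big(x(g_{j+1,k})\big)_k .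
\]
Both are bounded because $\|g_{j+1,k}\|\le2^{-k}$, and $\langle u,\tau_jx\rangle=x(\theta_ju)$.

\subsection*{The space}
The maps form a zigzag
\[
Y_0''\xrightarrow{\ q_0\ }\ell_2\xleftarrow{\ \tau_0\ }Y_1''\xrightarrow{\ q_1\ }\ell_2\xleftarrow{\ \tau_1\ }Y_2''\xrightarrow{\ q_2\ }\cdots,
\]
and $E$ is the space of compatible sequences:
\[
E=\Big\{x=(x_j)\in\prod_{j\ge0}Y_j'':\ q_jx_j=\tau_jx_{j+1}\text{ for all }j\ge0\Big\},\qquad p_n(x)=\max_{i\le n}\|x_i\| .
\]
In coordinates the condition reads $\omega_{jk}(x_j)=x_{j+1}(g_{j+1,k})$ for all $j,k$: these are the links of Section~\ref{sec:link}. As a closed subspace of a countable product of separable Banach spaces, $E$ is a separable Fr\'echet space. Pairing the defining relation with $u\in\ell_2$ gives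
\begin{equation}\label{eq:link}
\langle u,q_ix_i\rangle=x_{i+1}(\theta_iu)\qquad(x\in E,\ u\in\ell_2,\ i\ge0).
\end{equation}

\begin{remark}
By (D) each $\tau_j$ is injective, so $x_j=0$ implies $x_{j+1}=0$ in $E$, and $p_0$ is a norm, as Theorem~\ref{thm:C}(3) demands. If each level had only finitely many summands, and hence finitely many links, then for every $j\ge1$ there would be $0\ne y\in Y_j$ with $\tau_{j-1}y=0$. The sequence with $y$ in place $j$ and zeros elsewhere would lie in $E$ and in $\ker p_{j-1}$, so $E$ would have no continuous norm.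
\end{remark}

A functional on the product is a finite sum of functionals $\varphi_i\in Y_i'''$. On $E$ the relation \eqref{eq:link} trades the part of $\varphi_i$ that is not in $Y_i'$ for an element of $Y_{i+1}'$. After this trade the representation is unique, so that in its dual $E$ looks like a product, although the factors are tied together.

\begin{lemma}\label{lem:dual}
Let $\bigoplus_{i\ge0}Y_i'$ be the algebraic direct sum and $F_n=\bigoplus_{i\le n}Y_i'$. The map
\[
\Phi:\bigoplus_{i\ge0}Y_i'\to E',\qquad\Phi\big((f_i)\big)(x)=\sum_ix_i(f_i),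
\]
is a linear bijection, and every functional $\psi$ with $|\psi|\le Cp_n$ lies in $\Phi(F_{n+1})$. The space $E$ is not normable.
\end{lemma}

\begin{proof}
\emph{Injectivity.} Let $\Phi((f_i))=0$, and suppose that $f_l=0$ for all $l<i$ (no condition if $i=0$). Let $y\in Y_i$ and $x_i=y$. Since the maps $q_l$ are onto, we can choose successively $x_{i-1},\dots,x_0$ with $q_lx_l=\tau_lx_{l+1}$. The sequence $x=(x_0,\dots,x_{i-1},y,0,0,\dots)$ lies in $E$, because $q_iy=0$. Hence $0=\Phi((f_l))(x)=f_i(y)$ for all $y\in Y_i$, that is, $f_i=0$. By induction all $f_i$ vanish.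

\emph{Surjectivity.} Every $\psi\in E'$ satisfies $|\psi|\le Cp_n$ for some $n$ and $C$. Then $\psi$ defines a bounded functional on the image of $E$ in $Y_0''\oplus\dots\oplus Y_n''$, and by the Hahn--Banach theorem $\psi(x)=\sum_{i\le n}\varphi_i(x_i)$ with $\varphi_i\in Y_i'''$. Write $\varphi_i=f_i+\langle u_i,q_i(\cdot)\rangle$ by \eqref{eq:splitY}. By \eqref{eq:link}, $\varphi_i(x_i)=x_i(f_i)+x_{i+1}(\theta_iu_i)$ for $x\in E$. So $\psi\in\Phi(F_{n+1})$.

\emph{Non-normability.} If $I$ were bounded, there would be $n$ such that every $p_l$ is at most a multiple of $p_n$, and so $E'=\Phi(F_{n+1})$. This contradicts the injectivity of $\Phi$, since $Y_{n+2}'\ne0$.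
\end{proof}

\section{Operators as matrices}\label{sec:ops}

To serve Theorems~\ref{thm:A} and~\ref{thm:B} at once, we take two systems $(w_{jk})$ and $(\hat w_{jk})$, and mark with a hat the objects that Section~\ref{sec:E} attaches to the second. For Theorem~\ref{thm:A} the two systems are the same and the hats can be ignored.

\begin{lemma}\label{lem:matrix}
Let $T\in L(E,\hat E)$. There are unique bounded operators $t_{ij}:\hat Y_j'\to Y_i'$ $(i,j\ge0)$, for each $j$ only finitely many nonzero, such that
\begin{equation}\label{eq:matrix}
(Tx)_j=\sum_it_{ij}'x_i,\qquad\text{that is,}\qquad(Tx)_j(g)=\sum_ix_i(t_{ij}g)\qquad(x\in E,\ g\in\hat Y_j').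
\end{equation}
The operator $T$ is bounded if and only if there is $m$ with $t_{ij}=0$ for all $i>m$ and all $j$.
\end{lemma}

\begin{proof}
For each $j$ there are $n_j$ and $C_j$ with $\|(Tx)_j\|\le C_jp_{n_j}(x)$. For $g\in\hat Y_j'$ the functional $x\mapsto(Tx)_j(g)$ is dominated by a multiple of $p_{n_j}$. By Lemma~\ref{lem:dual} there are unique $t_{ij}g\in Y_i'$, zero for $i>n_j+1$, that satisfy \eqref{eq:matrix}, and by uniqueness they depend linearly on $g$. The map $g\mapsto(t_{ij}g)_{i\le n_j+1}$ from $\hat Y_j'$ to the Banach space $F_{n_j+1}$ has closed graph: if $g_r\to g$ and $t_{ij}g_r\to f_i$ for each $i$, then \eqref{eq:matrix} gives $(Tx)_j(g)=\sum_ix_i(f_i)$ in the limit, and $f_i=t_{ij}g$ by the injectivity of $\Phi$. By the closed graph theorem each $t_{ij}$ is bounded.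

If $T$ is bounded, the numbers $n_j$ can be taken equal to one $n$, and $m=n+1$ works. Conversely, if $t_{ij}=0$ for $i>m$, then $\|(Tx)_j\|\le\big(\sum_{i\le m}\|t_{ij}\|\big)p_m(x)$ for all $j$, so $T$ maps $\{p_m\le1\}$ to a bounded set.
\end{proof}

By uniqueness the matrix depends linearly on $T$, and the matrix of the identity of $E$ is $(\delta_{ij}I)$. So continuity means that each column is finite, and boundedness means that only finitely many rows are nonzero. To prove Theorem~\ref{thm:A} we must show that the matrix of any $T\in L(E)$ has the shape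
\[
\left(\begin{array}{cccccc}
*&*&*&*&*&\cdots\\
*&*&*&*&*&\cdots\\
0&0&\lambda&0&0&\cdots\\
0&0&0&\lambda&0&\cdots\\
\vdots&\vdots&&&\ddots&
\end{array}\right),
\]
drawn here for $m=1$. Column $0$ has this shape for a suitable $m$. What we have not yet used is that $Tx$ satisfies the relations of $\hat E$. They express column $j+1$, on the functionals $\hat g_{j+1,k}$, through column $j$. This is the computation of Section~\ref{sec:link} for operators that mix the levels.

\begin{lemma}\label{lem:rec}
Let $T\in L(E,\hat E)$ have the matrix $(t_{ij})$. For $i,j\ge0$ and $k\ge1$ write, by \eqref{eq:splitY},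
\[
t_{ij}''\hat\omega_{jk}=a_{ij}^k+\langle r_{ij}^k,q_i(\cdot)\rangle,\qquad a_{ij}^k\in Y_i',\quad r_{ij}^k\in\ell_2 .
\]
\begin{itemize}
\item[(i)] For all $i,j,k$, with the last term absent when $i=0$,
\begin{equation}\label{eq:rec}
t_{i,j+1}\,\hat g_{j+1,k}=a_{ij}^k+\theta_{i-1}r_{i-1,j}^k .
\end{equation}
\item[(ii)] The $l$-th coordinate of $r_{ij}^k$ is zero whenever $\hat w_{jk}\neq w_{il}$.
\end{itemize}
\end{lemma}

\begin{proof}
(i) Let $x\in E$ and $y=Tx\in\hat E$. We compute $\hat\omega_{jk}(y_j)$ in two ways. The relations of $\hat E$ and column $j+1$ give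
\[
\hat\omega_{jk}(y_j)=y_{j+1}(\hat g_{j+1,k})=\sum_ix_i\big(t_{i,j+1}\hat g_{j+1,k}\big).
\]
Column $j$ and the relations \eqref{eq:link} of $E$ give
\[
\hat\omega_{jk}(y_j)=\sum_i\big(t_{ij}''\hat\omega_{jk}\big)(x_i)=\sum_i\big[x_i(a_{ij}^k)+x_{i+1}(\theta_ir_{ij}^k)\big].
\]
All sums are finite. Since $\Phi$ is injective, the components in each $Y_i'$ agree, which is \eqref{eq:rec}.

(ii) Let $t_{ij}^{lk}:\hat J_{jk}'\to J_{il}'$ be the restriction of $t_{ij}$ to the $k$-th summand followed by the projection onto the $l$-th summand. For $z\in J_{il}''\subset Y_i''$ and $g\in\hat J_{jk}'$ we have $(t_{ij}'z)(g)=z(t_{ij}g)=z(t_{ij}^{lk}g)$, so the $k$-th component of $t_{ij}'z$ is $(t_{ij}^{lk})'z$. Hence, for $z\in J_{il}''$,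
\[
\big((t_{ij}^{lk})''\hat\omega_{jk}\big)(z)=\big(t_{ij}''\hat\omega_{jk}\big)(z)=z\big((a_{ij}^k)_l\big)+(r_{ij}^k)_l\,\omega_{il}(z).
\]
By the uniqueness in \eqref{eq:split}, $(r_{ij}^k)_l=c(t_{ij}^{lk})$. This residual vanishes by Lemmas~\ref{lem:res} and~\ref{lem:fam} when the two weights are distinct.
\end{proof}

In \eqref{eq:rec} the term $a_{ij}^k$ stays in row $i$, while the residual term moves from row $i-1$ down to row $i$. The second term is the danger: it could let the nonzero entries slide down by one row in each column. Part (ii) confines it to the diagonal.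

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Let $E$ be the space of any system. It is a separable Fr\'echet space, not normable by Lemma~\ref{lem:dual}, so the sum $\mathbb{C}I+LB(E)$ is direct. Let $T\in L(E)$ have the matrix $(t_{ij})$. The weights of a system are pairwise distinct, so by Lemma~\ref{lem:rec}(ii) $r_{ij}^k=0$ for $i\ne j$, and $r_{jj}^k$ has at most one nonzero coordinate, the $k$-th, which we call $d_{jk}$. Then $\theta_jr_{jj}^k=d_{jk}g_{j+1,k}$, and \eqref{eq:rec} becomes
\begin{align}
t_{i,j+1}\,g_{j+1,k}&=a_{ij}^k\qquad(i\neq j+1),\label{eq:off}\\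
t_{j+1,j+1}\,g_{j+1,k}&=a_{j+1,j}^k+d_{jk}\,g_{j+1,k}.\label{eq:diag}
\end{align}
Two cases of the defining decomposition are immediate from its uniqueness. If $t_{ij}=0$, then $a_{ij}^k=0$ for all $k$. If $t_{jj}=\lambda I$, then $t_{jj}''\omega_{jk}=\lambda\omega_{jk}$, so $a_{jj}^k=0$ and $d_{jk}=\lambda$ for all $k$.

Choose $m$ with $t_{i0}=0$ for $i>m$. We prove by induction on $j$:
\begin{itemize}
\item[$(\alpha_j)$] $t_{ij}=0$ for all $i>m$ with $i\ne j$;
\item[$(\beta_j)$] if $j>m$, then $t_{jj}=\lambda_jI$ for some $\lambda_j\in\mathbb{C}$.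
\end{itemize}
For $j=0$, $(\alpha_0)$ is the choice of $m$ and $(\beta_0)$ is void. Assume $(\alpha_j)$ and $(\beta_j)$.

For $(\alpha_{j+1})$ let $i>m$, $i\neq j+1$. If $i\ne j$, then $t_{ij}=0$ by $(\alpha_j)$. If $i=j$, then $j>m$ and $t_{jj}$ is a scalar by $(\beta_j)$. In both cases $a_{ij}^k=0$ for all $k$. By \eqref{eq:off}, $t_{i,j+1}$ vanishes on all $g_{j+1,k}$, and by (D) $t_{i,j+1}=0$.

For $(\beta_{j+1})$ let $j+1>m$. By $(\alpha_j)$, $t_{j+1,j}=0$, so $a_{j+1,j}^k=0$ and \eqref{eq:diag} reads $t_{j+1,j+1}g_{j+1,k}=d_{jk}g_{j+1,k}$ for all $k$. By (R), $t_{j+1,j+1}=\lambda_{j+1}I$ and $d_{jk}=\lambda_{j+1}$ for all $k$. This completes the induction.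

If $j>m$, then also $d_{jk}=\lambda_j$, so $\lambda_{j+1}=\lambda_j$. Hence there is one $\lambda$ with $t_{jj}=\lambda I$ for all $j>m$. The matrix $(t_{ij}-\lambda\delta_{ij}I)$ of $T-\lambda I$ vanishes in all rows $i>m$, and $T-\lambda I$ is bounded by Lemma~\ref{lem:matrix}.
\end{proof}

Lemmas~\ref{lem:dual} and~\ref{lem:matrix} use neither the incomparability of the weights nor (R). This lets us see what fails without them.

\begin{remark}[Equal levels]
Suppose that $w_{jk}$ does not depend on $j$ and that the same functionals $g_{j,k}=g_k$ are used for all $j\ge1$. Then the relations between levels $j$ and $j+1$ are the same for all $j$, and the shift $(Tx)_j=x_{j+1}$ maps $E$ into $E$. Its matrix has $t_{j+1,j}=I$ for all $j$, so $T-\lambda I$ has a nonzero entry in every row $i\ge1$ and is bounded for no $\lambda$. Here the residual term in \eqref{eq:rec} carries the entry $I$ from place $(j+1,j)$ to place $(j+2,j+1)$.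
\end{remark}

\begin{remark}[No relations among the $g_{j,k}$]
Suppose that the $g_{j,k}$ with odd $k$ are nonzero multiples of the coordinate functionals of the summands $J_{jl}$ with odd $l$, each occurring once, and likewise for even $k$ and $l$. Then (D) holds. Let $Q$ replace by $0$ the components with even index on every level. For odd $k$ both sides of $\omega_{jk}(x_j)=x_{j+1}(g_{j+1,k})$ are unchanged by $Q$, and for even $k$ both become $0$; so $Q\in L(E)$. Its matrix is diagonal and no diagonal entry is a scalar, so $Q-\lambda I$ is bounded for no $\lambda$.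
\end{remark}

\section{A rigid family and matrix algebras}\label{sec:B}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Since $|\mathcal{W}|=2^{\aleph_0}=2^{\aleph_0}\cdot\aleph_0$, we can split $\mathcal{W}$ into $2^{\aleph_0}$ disjoint countably infinite sets. Index each of them by $\mathbb{N}_0\times\mathbb{N}$, and let $E_s$, $s\in\mathfrak{S}$, be the spaces of the resulting systems. The proof of Theorem~\ref{thm:A} applies to each $E_s$.

Let $s\neq t$, $E=E_s$, $\hat E=E_t$, and let $T\in L(E,\hat E)$ have the matrix $(t_{ij})$. The two systems have no weight in common, so all $r_{ij}^k$ vanish by Lemma~\ref{lem:rec}(ii), and \eqref{eq:rec} reads $t_{i,j+1}\hat g_{j+1,k}=a_{ij}^k$. If $t_{ij}=0$, then $a_{ij}^k=0$ for all $k$, and $t_{i,j+1}=0$ by (D). Choose $m$ with $t_{i0}=0$ for $i>m$. By induction on $j$, the rows $i>m$ vanish, and $T$ is bounded by Lemma~\ref{lem:matrix}.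

For the last statement choose distinct $s_1,\dots,s_R\in\mathfrak{S}$ and let $G=\prod_{r=1}^RE_{s_r}^{\,n_r}$. Write $G=G_1\times\dots\times G_n$, where each $G_\mu$ is one of the $E_{s_r}$, and let $\iota_\mu$ and $\pi_\mu$ be the inclusions and projections. The Fr\'echet space $G$ is not normable, since it contains $G_1$. An operator $T\in L(G)$ has entries $T_{\mu\kappa}=\pi_\mu T\iota_\kappa\in L(G_\kappa,G_\mu)$, and $T=\sum_{\mu,\kappa}\iota_\mu T_{\mu\kappa}\pi_\kappa$. By (B1), $T$ is bounded if and only if all its entries are. If $G_\mu\ne G_\kappa$, the entry is bounded. If $G_\mu=G_\kappa$, then $T_{\mu\kappa}=\lambda_{\mu\kappa}(T)I+(\text{bounded})$ with a unique scalar. These scalars form one $n_r\times n_r$ matrix for each $r$, and so define a linear map $\Psi:L(G)\to\prod_rM_{n_r}(\mathbb{C})$.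

The map $\Psi$ is multiplicative. Let $G_\mu=G_\kappa$ and consider $(TT')_{\mu\kappa}=\sum_\gamma T_{\mu\gamma}T'_{\gamma\kappa}$ for $T,T'\in L(G)$. The terms with $G_\gamma\neq G_\mu$ are bounded, and a term with $G_\gamma=G_\mu$ is $\lambda_{\mu\gamma}(T)\lambda_{\gamma\kappa}(T')I$ plus a bounded operator, by (B1). The map $\Psi$ is onto, because any scalars $\lambda_{\mu\kappa}$ are attained by the operator with entries $\lambda_{\mu\kappa}I$ between equal factors and $0$ elsewhere. Finally $\Psi(T)=0$ if and only if all entries of $T$ are bounded, that is, if and only if $T\in LB(G)$. So $\Psi$ induces an isomorphism of $L(G)/LB(G)$ onto $\prod_rM_{n_r}(\mathbb{C})$.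
\end{proof}

The spaces $E_s$ are pairwise non-isomorphic: an isomorphism $T:E_s\to E_t$ with $s\ne t$ would be bounded, and then $I=T^{-1}T$ would be bounded on $E_s$.

\begin{thebibliography}{1}

\bibitem{problem}
\emph{A Problem On The Structure Of Fr\'echet Spaces},
\texttt{http://jbonet.webs.upv.es/wp-content/uploads/papers/bonet0000a\_p.pdf}

\end{thebibliography}
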